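\title{Logarithmically many mistakes with sublinearly many queries in online selective sampling}

\begin{abstract}
In online selective sampling a learner predicts the labels of an i.i.d.\ stream of instances and sees a label only when it asks for it. We show that for every class of finite VC dimension $d$ there is a single algorithm, depending only on the class, that in the first $T$ rounds makes at most $C_d\log_2T$ mistakes and at most $C_d\,T/\log_2T$ queries in expectation, for every distribution, every target in the class and every $T\ge2$. The algorithm predicts so that each mistake it detects shrinks the probability that the version space shatters a random tuple, and it audits its predictions at a rate tuned to that probability. For an explicit class of VC dimension one, both rates are optimal as uniform bounds.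
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathcal{X}$ be a measurable space and let $\mathcal{H}$ be a nonempty class of functions $h:\mathcal{X}\to\{0,1\}$. A subclass $V\subseteq\mathcal{H}$ \emph{shatters} a tuple $S=(x_1,\dots,x_k)\in\mathcal{X}^k$ if for every $y\in\{0,1\}^k$ there is $h\in V$ with $h(x_i)=y_i$ for all $i$. The \emph{VC dimension} of $\mathcal{H}$ is the largest $k$ for which some $k$-tuple is shattered by $\mathcal{H}$; we assume that it is finite and call it $d$.

Fix a probability distribution $P$ on $\mathcal{X}$ and a \emph{target} $f\in\mathcal{H}$. Instances $X_1,X_2,\dots$ are drawn independently from $P$, and $X_t$ has the label $Y_t=f(X_t)$. A \emph{selective sampling algorithm} acts in rounds $t=1,2,\dots$. In round $t$ it sees $X_t$, outputs a prediction $\hat Y_t\in\{0,1\}$, and then decides whether to \emph{query}; it sees $Y_t$ only if it queries. Predictions and query decisions may depend only on the instances seen so far, the labels queried so far, and internal randomness. The two costs are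
\[
\mathcal{M}_T=\mathbb{E}\sum_{t=1}^T\mathbf{1}[\hat Y_t\ne Y_t],\qquad \mathcal{Q}_T=\mathbb{E}\bigl[\text{number of queries in rounds }1,\dots,T\bigr].
\]
A mistake counts whether or not the algorithm learns of it. The following question is posed as an open problem in \cite{selective}.

\begin{quote}
\emph{Does every class $\mathcal{H}$ of finite VC dimension admit an algorithm, depending only on $\mathcal{H}$ and not on $f$, $P$ or $T$, such that $\mathcal{M}_T=O(\log T)$ and $\mathcal{Q}_T=o(T)$ for every $P$ and every $f\in\mathcal{H}$? The implied constants may depend on $\mathcal{H}$, the algorithm, $f$ and $P$.}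
\end{quote}

\subsection{Results}

The answer is yes, with constants that do not depend on $P$ or $f$. All statements are made under the measurability convention of Section~\ref{sec:conventions}.

\begin{theorem}\label{thm:main}
For every class $\mathcal{H}$ of finite VC dimension $d$ there is a selective sampling algorithm, depending only on $\mathcal{H}$, such that for every $P$, every $f\in\mathcal{H}$ and every $T\ge2$,
\[
\mathcal{M}_T\le C_d\log_2T,\qquad \mathcal{Q}_T\le C_d\,\frac{T}{\log_2T},
\]
where $C_d$ depends only on $d$.
\end{theorem}

When the horizon $T$ is known, more mistakes can be traded for fewer queries.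

\begin{theorem}\label{thm:tradeoff}
Let $\mathcal{H}$ have VC dimension $d\ge1$. For every $T\ge4$ and every integer $A$ with $\log_2T\le A\le T^{1/(2d+3)}$ there is an algorithm, depending on $T$ and $A$, with $\mathcal{M}_T\le C_dA$ and $\mathcal{Q}_T\le C_dT/A$ for all $P$ and all $f\in\mathcal{H}$.
\end{theorem}

For one class of VC dimension one these bounds are matched from below. Let $\mathcal{X}_0=[0,1]\sqcup\mathbb{N}$ be the disjoint union of the unit interval and the natural numbers, and let $\mathcal{H}_0$ consist of the zero function, the \emph{thresholds} $x\mapsto\mathbf{1}[x\in[0,1],\ x\ge\theta]$ for $\theta\in[0,1]$, and the \emph{singletons} $\mathbf{1}_{\{x\}}$ for $x\in\mathbb{N}$.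

\begin{theorem}\label{thm:lower}
The class $\mathcal{H}_0$ has VC dimension $1$. For every $T$ and every algorithm for $\mathcal{H}_0$, which may know $T$:
\begin{enumerate}
\item[(1)] $\displaystyle\sup_{P,f}\mathcal{M}_T\ge\frac12\sum_{t=1}^T\frac1{t+1}\ge\frac12\ln\frac{T+2}2$, even if the algorithm queries every label;
\item[(2)] if $\sup_{P,f}\mathcal{M}_T\le M$ with $1\le M\le T/4$, then $\displaystyle\sup_{P,f}\mathcal{Q}_T\ge\frac{T}{64M}$.
\end{enumerate}
\end{theorem}

By part (1), the mistake rate of Theorem~\ref{thm:main} cannot be lowered uniformly for $\mathcal{H}_0$. By part (2), a uniform bound $\mathcal{M}_T\le c\log_2T$ forces $\sup_{P,f}\mathcal{Q}_T\ge T/(64c\log_2T)$ as soon as $1\le c\log_2T\le T/4$. So both rates of Theorem~\ref{thm:main} are optimal up to constants as uniform statements for $\mathcal{H}_0$. With Theorem~\ref{thm:tradeoff} for $d=1$, the mistake budget $M=C_1A$ is achieved with $C_1^2\,T/M$ queries and, when $M\le T/4$, needs $T/(64M)$ queries. Thus $\mathcal{M}\cdot\mathcal{Q}\asymp T$ is the exact order of the uniform trade-off for $\mathcal{H}_0$, for mistake budgets of order between $\log T$ and $T^{1/5}$.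

\subsection{Where the difficulty lies}\label{sec:difficulty}

The basic tool, recalled in Lemma~\ref{lem:oi}, is a prediction rule that errs on a fresh instance with probability at most $d/(N+1)$ after seeing $N$ independent labeled instances. Three simple strategies built on it locate the difficulty.

\emph{Query everything.} Round $t$ has $t-1$ labels available, so $\mathcal{M}_T\le d\sum_{t\le T}1/t\le d(1+\ln T)$, and $\mathcal{Q}_T=T$. The question asks whether this mistake rate survives when only a vanishing fraction of the labels is seen.

\emph{Query a prefix.} Suppose $T$ is known and $1\le A\le T$. Query the first $n=\lceil T/A\rceil$ rounds and then keep predicting from these $n$ labels. Then $\mathcal{Q}_T\le 2T/A$ and $\mathcal{M}_T\le d(1+\ln T)+dT/(n+1)\le d(1+\ln T)+dA$. With $A\approx\log T$ these are the rates of Theorem~\ref{thm:main}, but only at the one time $T$.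

\emph{Query every $A$-th round.} This needs no horizon and gives $\mathcal{Q}_T\le T/A$ for all $T$. Round $t$ has $\lfloor(t-1)/A\rfloor=\lceil t/A\rceil-1$ labels available, and the mistake bound becomes $\sum_{t\le T}d/\lceil t/A\rceil\le dA(1+\ln T)$. The loss is real: for thresholds, the proof of Theorem~\ref{thm:lower}(1) shows that $n$ independent labeled points leave an error probability of at least $1/(2(n+2))$ on average over the target, and these terms sum to order $A\ln(T/A)$.

So a known horizon costs $A+\log T$ mistakes, while evenly spread queries cost $A\log T$, which is not $O(\log T)$ once $A\to\infty$. Restarting the prefix strategy does not close the gap. On epochs of doubling length each epoch contributes $A$ to the bound, which gives $A\log T$ again. On epochs $(T_i,T_{i+1}]$ with $T_i=2^{2^i}$ and $A=2^{i+1}$ the mistake bounds do sum to $O(\log T)$, but the prefix has length about $T_i^2/2^{i+1}$, far more than $T_i$, so at its end almost all rounds so far have been queried. One might therefore guess that the product $A\log T$ is unavoidable without a horizon and that the answer is no.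

Two small classes suggest otherwise. For thresholds on $[0,1]$ together with the zero function, query exactly when the earlier labels do not force the label of $X_t$. This happens only if $X_t$ is the unique largest negative or the unique smallest positive point among $X_1,\dots,X_t$, which by symmetry has probability at most $2/t$; both costs are $O(\log T)$. For singletons together with the zero function, predict $0$ and query with probability $1/A$ until a label $1$ is seen, which identifies the target. Each mistake is caught with probability $1/A$, so $\mathcal{M}_T\le A$ and $\mathcal{Q}_T\le T/A$ for all $T$. The two strategies differ in kind: for singletons of $[0,1]$ under the uniform distribution and target $0$, almost surely no label is ever forced, and the first strategy queries in every round. What is needed is one procedure, for an arbitrary class, with $O(A+\log T)$ mistakes and about $\tau/A$ queries in the first $\tau$ rounds \emph{for every} $\tau$. This is Proposition~\ref{prop:epoch}, the core of the paper.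

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:one} works out the case $d=1$ with $P$ known. Sections~\ref{sec:procedure} and~\ref{sec:analysis} define and analyze the procedure, Section~\ref{sec:upper} derives Theorems~\ref{thm:main} and~\ref{thm:tradeoff}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{One-inclusion prediction and shattering probabilities}\label{sec:tools}

\subsection{Conventions}\label{sec:conventions}

We assume that each $h\in\mathcal{H}$ is measurable and that for all $n$ and $y\in\{0,1\}^n$ the set
\[
\{(x_1,\dots,x_n)\in\mathcal{X}^n:\ \text{there is } h\in\mathcal{H}\text{ with }h(x_i)=y_i\text{ for all }i\}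
\]
is universally measurable, that is, measurable for the completion of every probability measure on $\mathcal{X}^n$. This holds if $\mathcal{H}$ is countable, or if $\mathcal{X}$ is countable with the power-set $\sigma$-field. The assumption serves only to make probabilities meaningful. In each round our algorithm consults $\mathcal{H}$ through finitely many questions of the form ``is this labeling of these points realized in $\mathcal{H}$?'', so all data-dependent quantities below are jointly measurable, their averages over $P^k$ by Fubini's theorem. We make no computational claim.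

If $d=0$, all members of $\mathcal{H}$ agree everywhere, and predicting the common value gives no mistakes and no queries. From now on $d\ge1$. The letter $C$ denotes constants depending only on $d$, which may change from line to line.

\subsection{The one-inclusion rule}

\begin{lemma}[one-inclusion prediction; Haussler--Littlestone--Warmuth]\label{lem:oi}
There is a randomized rule $\mathrm{OI}$, depending only on $\mathcal{H}$, such that for every $N\ge0$, every distribution $P'$ and every $f\in\mathcal{H}$, if $X_1,\dots,X_{N+1}$ are i.i.d.\ with law $P'$, then
\[
\Pr\Bigl[\mathrm{OI}\bigl((X_i,f(X_i))_{i\le N},X_{N+1}\bigr)\ne f(X_{N+1})\Bigr]\le\frac d{N+1}.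
\]
\end{lemma}

\begin{proof}
For $F\subseteq\{0,1\}^n$, the \emph{one-inclusion graph} has vertex set $F$ and joins two vectors that differ in exactly one coordinate, the \emph{direction} of the edge. Let $E(F)$ be its number of edges. Viewing $F$ as a class of functions on $\{1,\dots,n\}$, it has a VC dimension.

\emph{Step 1: if $F$ has VC dimension at most $D$, then $E(F)\le D|F|$.} We induct on $n$. If $n=0$ or $D=0$, then $|F|\le1$, since two distinct vectors shatter a coordinate in which they differ, and there are no edges. Let $n,D\ge1$. For $b\in\{0,1\}$ let $F_b\subseteq\{0,1\}^{n-1}$ be the set of $v$ with $(v,b)\in F$, and put $F'=F_0\cup F_1$ and $F''=F_0\cap F_1$. Then $|F|=|F_0|+|F_1|=|F'|+|F''|$. The family $F'$ has VC dimension at most $D$. The family $F''$ has VC dimension at most $D-1$, because a set of coordinates shattered by $F''$, together with coordinate $n$, is shattered by $F$. There are $|F''|$ edges in direction $n$. The other edges number $E(F_0)+E(F_1)$, and this is at most $E(F')+E(F'')$, because an edge of either graph is an edge of $F'$ and an edge of both is an edge of $F''$. Hence $E(F)\le D|F'|+(D-1)|F''|+|F''|=D|F|$.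

\emph{Step 2: if $F$ has VC dimension at most $d$, each edge can be assigned to one of its endpoints so that every vertex receives at most $d$ edges.} Hall's theorem says that a finite bipartite graph with parts $L$ and $L'$ has a matching covering $L$ if every subset of $L$ has at least as many neighbors as elements. Let $L$ be the set of edges, let $L'$ contain $d$ copies of each vertex, and join an edge to the copies of its endpoints. A set of edges whose endpoints form the set $W$ has $d|W|$ neighbors, and at most $E(W)\le d|W|$ elements by Step~1. Fix such an assignment for each $F$.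

\emph{Step 3: the rule.} Let $n=N+1$. Draw an independent uniformly random permutation $\sigma$ of $\{1,\dots,n\}$, put $z=(X_{\sigma(1)},\dots,X_{\sigma(n)})$, and let $j=\sigma^{-1}(n)$ be the position of the unlabeled point. Let $F$ be the set of label vectors that $\mathcal{H}$ realizes on $z$; its VC dimension is at most $d$. The known labels fix all coordinates but $j$, so one or two vectors of $F$ are consistent with them. If one, predict its $j$-th coordinate. If two, they form an edge in direction $j$; predict the $j$-th coordinate of the endpoint to which the edge is \emph{not} assigned. A mistake occurs only if the true vector, which is a function of $z$, has an edge in direction $j$ assigned to it, and this holds for at most $d$ values of $j$. Given $\sigma$, the tuple $z$ has law $(P')^n$, so $z$ is independent of $\sigma$ and $j$ is uniform given $z$. The error probability is at most $d/n$.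
\end{proof}

We shall use $\mathrm{OI}$ inside a region $R$, trained only on points that fall into $R$. A small region yields few training points, but it is also rarely visited, and the two effects cancel.

\begin{lemma}\label{lem:region}
Let $R\subseteq\mathcal{X}$ be measurable and let $Z_1,\dots,Z_n,X$ be independent, where $X$ has law $P$ and, for constants $c_i\ge1$, $\Pr[Z_i\in E]=c_iP(E)$ for all measurable $E\subseteq R$. Train $\mathrm{OI}$ on those $(Z_i,f(Z_i))$ with $Z_i\in R$, in the order of their indices. Then
\[
\Pr[X\in R\text{ and }\mathrm{OI}\text{ errs at }X]\le\frac d{n+1}.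
\]
\end{lemma}

\begin{proof}
Let $\rho=P(R)$; we may assume $\rho>0$. Condition on the indicators $\mathbf{1}[Z_i\in R]$ and on $X\in R$. The variables stay independent, and those in $R$ have law $P(\cdot\mid R)$, since $c_iP(E)/(c_i\rho)=P(E)/\rho$. By Lemma~\ref{lem:oi} the conditional error probability is at most $d/(N+1)$, where $N$ is the number of $i$ with $Z_i\in R$. As $N$ is independent of $X$, the probability in question is at most $\rho\,d\,\mathbb{E}[1/(N+1)]$. The indicators are independent with means $c_i\rho\ge\rho$, so $N$ can be coupled with a binomial variable $N'\le N$ with parameters $n$ and $\rho$. Since $\binom ni/(i+1)=\binom{n+1}{i+1}/(n+1)$,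
\[
\mathbb{E}\frac1{N'+1}=\frac1{(n+1)\rho}\sum_{i=0}^n\binom{n+1}{i+1}\rho^{i+1}(1-\rho)^{n-i}=\frac{1-(1-\rho)^{n+1}}{(n+1)\rho}\le\frac1{(n+1)\rho}.\qedhere
\]
\end{proof}

\subsection{Shattering probabilities}

A \emph{version space} is a class of the form $\{h\in\mathcal{H}:h(x_i)=y_i,\ i\le n\}$ for a finite list of labeled points; every class $V$ below is one. Put $V_{x,y}=\{h\in V:h(x)=y\}$ and, for $k\ge0$,
\[
p_k(V)=P^k\{S:V\text{ shatters }S\},\qquad s_k(V,x)=P^k\{S:V\text{ shatters }(S,x)\}.
\]
The empty tuple is shattered exactly when $V\ne\emptyset$, so $p_0(V)=1$ for nonempty $V$. At the other end $p_{d+1}(V)=0$. The number $p_1(V)$ is the mass of the \emph{disagreement region} $\mathrm{Dis}(V)$, the set of $x$ at which both labels occur in $V$. Each $p_k$ is monotone: $V'\subseteq V$ implies $p_k(V')\le p_k(V)$. The numbers $p_k(V)$ measure the size of $V$ as seen by $P$, and they are our potentials. A point $x$ is of little use for shrinking $p_k$ if both $V_{x,0}$ and $V_{x,1}$ keep most of it. The next lemma shows that such points lie in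
\[
D_k(V)=\{x:\ s_k(V,x)\ge0.4\,p_k(V)\}
\]
and that this set is small when $p_{k+1}$ is small compared with $p_k$.

\begin{lemma}\label{lem:shatter}
For every version space $V$, every $k\ge0$ and every $x$,
\begin{align}
s_k(V,x)&\ge p_k(V_{x,0})+p_k(V_{x,1})-p_k(V),\label{eq:incl}\\
\int s_k(V,x)\,dP(x)&=p_{k+1}(V),\label{eq:fubini}\\
P(D_k(V))&\le 2.5\,\frac{p_{k+1}(V)}{p_k(V)}\qquad\text{if }p_k(V)>0.\label{eq:markov}
\end{align}
\end{lemma}

\begin{proof}
Let $\Sigma_y$ be the set of $k$-tuples shattered by $V_{x,y}$. The class $V$ shatters $(S,x)$ if and only if $S\in\Sigma_0\cap\Sigma_1$, and every $S\in\Sigma_0\cup\Sigma_1$ is shattered by $V$. So $s_k(V,x)=P^k(\Sigma_0)+P^k(\Sigma_1)-P^k(\Sigma_0\cup\Sigma_1)$, and the last term is at most $p_k(V)$. Identity \eqref{eq:fubini} is Fubini's theorem, and \eqref{eq:markov} is Markov's inequality applied to \eqref{eq:fubini}.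
\end{proof}

\section{VC dimension one with known distribution}\label{sec:one}

In this section $d=1$ and the learner knows $P$, so that it can compute the numbers $p_k(V)$. Fix $A\ge2$. We obtain $O(A+\log T)$ mistakes and $T/A$ queries for all $T$ at once. The section is not used in the proofs.

\subsection{The strategy and its analysis}

Keep a version space $V\ni f$, starting from $V=\mathcal{H}$, and let $p=p_1(V)$. If $p>0$, put $a_y(x)=p_1(V_{x,y})/p$, the fraction of the disagreement mass that survives the label $y$ at $x$. If $a_0(x),a_1(x)>3/4$, then $s_1(V,x)>p/2>0$ by \eqref{eq:incl}; since $\int s_1(V,x)\,dP(x)=p_2(V)=0$, such $x$ form a null set. So at almost every $x$ one label would cut $p$ by the factor $3/4$. \emph{Predict the other label}, the one with larger $a_y(x)$. Then a wrong prediction, once revealed, is progress.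

For example, if $P$ is uniform on $[0,1]$ and $V$ consists of the thresholds with $\theta\in(l,r]$, then $\mathrm{Dis}(V)=(l,r)$, and for $x\in(l,r)$ we have $a_1(x)=(x-l)/(r-l)$ and $a_0(x)=(r-x)/(r-l)$: the rule predicts the label of the nearer endpoint, and a revealed mistake at least halves $p$. If $P$ is uniform on $\{1,\dots,N\}$ with $N\ge2$ and $V$ consists of $0$ and the singletons, then $a_1(x)=0$ and $a_0(x)=1-1/N$: the rule predicts $0$, and a revealed mistake sends $p$ to $0$.

Outside $\mathrm{Dis}(V)$ always predict the forced label and do not query. Inside $\mathrm{Dis}(V)$ act as follows.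
\begin{itemize}
\item \emph{Phase 1, while $p\ge1/A$.} Predict the label with larger $a_y$, and query with probability $q=1/(1+Ap)$; we call such a random query an \emph{audit}. If it shows a mistake, a \emph{detection}, replace $V$ by $V_{X_t,Y_t}$.
\item \emph{Phase 2, from the first round $s$ that starts with $p<1/A$.} Freeze $V$ and let $R=\mathrm{Dis}(V)$. Predict by $\mathrm{OI}$ trained on the points of $R$ seen in rounds $s,\dots,t-1$, and query.
\end{itemize}

Given the past, a query has probability $pq\le1/A$ in Phase 1 and $p<1/A$ in Phase 2. So $\mathcal{Q}_T\le T/A$ for every $T$.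

In Phase 1 a mistake is detected with conditional probability $q$, so the probability of a mistake in round $t$ equals the expectation of $1/q$ times the indicator of a detection in round $t$. The expected number of Phase 1 mistakes is thus the expectation of $\sum(1+Ap)$ over the detections. At the $i$-th detection, almost surely $1/A\le p\le(3/4)^{i-1}$. So there are at most $1+\log_{4/3}A$ detections and the sum is at most $1+\log_{4/3}A+4A$. In Phase 2, condition on the rounds before $s$. Then $R$ is fixed and $X_s,X_{s+1},\dots$ are i.i.d., so by Lemma~\ref{lem:region} round $t$ is a mistake with probability at most $1/(t-s+1)$. Altogether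
\[
\mathcal{M}_T\le4A+\log_{4/3}A+2+\ln T .
\]
A constant audit rate $1/A$ would charge $A$ mistakes to each detection and give the bound $A\log A$. The rate $1/(1+Ap)$ spends the same query budget, because a region of mass $p$ can be audited at rate $1/(Ap)$, and it makes the charges decay geometrically.

\subsection{What changes in general}\label{sec:changes}

\emph{Higher levels.} For $d\ge2$ both labels may keep all of $p_1$. Let $\mathcal{H}$ be the class of closed intervals in $[0,1]$, with $P$ uniform and $V=\mathcal{H}$. Then $p_1(V_{x,0})=p_1(V_{x,1})=1$. But a pair of distinct points is shattered by $V_{x,1}$ only if $x$ lies between them, and by $V_{x,0}$ only if it does not; hence $p_2(V_{x,1})=2x(1-x)\le\frac12$, while $p_2(V)=1$. The potential $p_2$ decides where $p_1$ does not. In general a point is handled at the first level $k$ at which one label shrinks $p_k$. A point reaches level $k$ only through $D_0,\dots,D_{k-1}$, which by \eqref{eq:markov} has probability at most $2.5\min_{i\le k}p_i/p_{i-1}\le2.5\,p_k^{1/k}$. This fixes the audit rate $1/(1+Ap_k^{1/k})$. A level is usable while $p_k\ge A^{-k}$. At the first level $\kappa$ that is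 not, $p_\kappa/p_{\kappa-1}\le1/A$, so the residual set $R$ of points undecided at all usable levels has mass $O(1/A)$ and can be queried in full.

\emph{Many restarts of $\mathrm{OI}$.} For $d=1$ the residual set was non-null only in Phase 2, where it never changed. For $d\ge2$ detections at lower levels keep changing $V$, hence $R$, up to order $\log A$ times. If $\mathrm{OI}$ started from no data each time, the bound would be $\log A\cdot\log T$. Old audits cannot be reused, since they were selected by the algorithm and helped to determine the new $R$. We therefore set aside every $A$-th round as a \emph{sample round}, which is always queried and never influences $V$. A stage that starts at time $s$ then has about $s/A$ independent candidates for training, and a stage on $[s,e]$ costs about $\ln A+\ln(e/s)$, where the second terms telescope.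

\emph{Unknown $P$.} The numbers $p_k$ must be estimated from instances. The class $V$ depends on earlier estimates, so each stage receives a fresh block of instances. The blocks are collected in a warm-up whose length is polynomial in $A$ and in the logarithm of the horizon, and during which everything is queried. The accuracy has to last for a prescribed number of rounds, so the procedure has a horizon $2^\ell$; Section~\ref{sec:upper} removes it by restarting on epochs $(2^{2^i},2^{2^{i+1}}]$.

\section{The epoch procedure}\label{sec:procedure}

Let $\ell\ge2$ and $2\le A\le2^\ell$ be integers. The procedure $\mathsf{E}(\ell,A)$ runs for at most $2^\ell$ rounds. Put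
\[
\theta_k=A^{-k},\qquad J_0=1+\Bigl\lfloor\frac{\ln(2A^d)}{\ln(5/4)}\Bigr\rfloor,\qquad J=dJ_0,\qquad B=3200\,\ell A^{2d},\qquad m=(J+1)dB.
\]
Here $J_0$ will bound the number of detections per level, $B$ is the number of tuples per estimate, and $m$ is the length of the warm-up. Since $A\ge2$ gives $\ln(2A^d)\le(d+1)\ln A$, and $A\le2^\ell$ gives $\ln A\le\ell$,
\begin{equation}\label{eq:sizes}
J_0\le J+1\le C\ln A\le C\ell,\qquad m\le C\,\ell A^{2d}\ln A .
\end{equation}

\paragraph{Warm-up (rounds $1,\dots,m$).} Predict by $\mathrm{OI}$ trained on all earlier rounds of the procedure, and query. Split the $m$ instances into consecutive blocks $U_0,\dots,U_J$ of $dB$ points. For $1\le k\le d$ cut the first $kB$ points of $U_j$ into $B$ consecutive $k$-tuples, and let $\hat p^{\,j}_k(V)$ be the fraction of these tuples that $V$ shatters. Let $\hat p^{\,j}_0(V)=p_0(V)=\mathbf{1}[V\ne\emptyset]$.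

\paragraph{Main rounds.} The rounds after the warm-up are renumbered $u=1,2,\dots$; from here to the end of Section~\ref{sec:analysis}, $X_u$ is the instance of main round $u$ and $Y_u=f(X_u)$. Let $W_1,W_2,\dots$ be independent uniform variables on $[0,1]$. Round $u$ is a \emph{sample round} if $A$ divides $u$, and \emph{regular} otherwise. The main rounds are divided into \emph{stages} $j=0,1,\dots,J$. Stage $0$ starts at $u=1$ with $V_0=\mathcal{H}$. Stage $j$ has a version space $V_j\ni f$ and uses the block $U_j$ to define the following objects.
\begin{itemize}
\item The \emph{cutoff} $\kappa_j$ is the least $k\in\{1,\dots,d\}$ with $\hat p^{\,j}_k(V_j)<\theta_k$, and $\kappa_j=d+1$ if there is none. Thus $\hat p^{\,j}_k(V_j)\ge\theta_k$ for $0\le k<\kappa_j$.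
\item For $0\le k<\kappa_j$ and $x\in\mathcal{X}$ let $\hat a_y=\hat p^{\,j}_k((V_j)_{x,y})/\hat p^{\,j}_k(V_j)$ for $y=0,1$. The \emph{level-$k$ vote} $g_{j,k}(x)$ is $*$ (abstain) if $\min(\hat a_0,\hat a_1)>3/4$, and otherwise it is the $y$ with larger $\hat a_y$, with ties going to $0$.
\item The \emph{residual set} $R_j$ is the set of $x$ with $g_{j,k}(x)=*$ for all $k<\kappa_j$. For $x\notin R_j$ the \emph{level} $k_j(x)$ is the least $k$ with $g_{j,k}(x)\ne*$.
\item The \emph{audit rates} are $q_{j,k}=1/\bigl(1+A\,\hat p^{\,j}_k(V_j)^{1/k}\bigr)$ for $1\le k<\kappa_j$.
\end{itemize}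
In round $u$ of stage $j$, where the stage started at round $s$, the procedure acts as follows.
\begin{itemize}
\item If $X_u\in R_j$: predict by $\mathrm{OI}$, with fresh internal randomness, trained on
\begin{equation}\label{eq:training}
\{(X_v,Y_v):\ v<u,\ X_v\in R_j,\ \text{and $v$ is a sample round or }v\ge s\}
\end{equation}
in order of time; then query.
\item If $X_u\notin R_j$ and $k=k_j(X_u)$: predict $g_{j,k}(X_u)$. If $u$ is a sample round, query, and use the label only in the training sets \eqref{eq:training}. If $u$ is regular and $k\ge1$, query if and only if $W_u\le q_{j,k}$. If this audit shows the prediction to be wrong, we have a \emph{detection at level $k$}. For $j<J$, set $V_{j+1}=(V_j)_{X_u,Y_u}$ and start stage $j+1$ at round $u+1$. For $j=J$ the procedure \emph{overflows}: from then on it predicts $0$ and never queries.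
\end{itemize}
The labels in \eqref{eq:training} are known, because before overflow every sample round is queried, and so is every round of stage $j$ with instance in $R_j$. The version space changes only at detections. This keeps the number of stages, hence of blocks, small, and it keeps $R_j$ fixed during a stage.

\begin{proposition}\label{prop:epoch}
For all $P$, all $f\in\mathcal{H}$ and all $1\le\tau\le2^\ell$, in its first $\tau$ rounds $\mathsf{E}(\ell,A)$ makes in expectation at most $C(\ell+A)$ mistakes and at most $\min(m,\tau)+C\tau/A$ queries.
\end{proposition}

\section{Proof of Proposition~\ref{prop:epoch}}\label{sec:analysis}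

For the analysis we let the procedure continue until main round $2^\ell$. The first $\tau$ rounds contain only main rounds $u\le\tau-m<2^\ell$; we call these the \emph{counted} main rounds. Let
\[
\mathcal{G}_u=\sigma\bigl(U_0,\dots,U_J,\ (X_v,W_v):\ v\le u\text{ regular}\bigr).
\]
Stages change only at detections, which happen at regular rounds, and labels are values of the fixed function $f$. Hence the occurrence of overflow before round $u$, the stage $j$ running at round $u$, and its objects $V_j,\kappa_j,g_{j,k},R_j,k_j,q_{j,k}$ are all $\mathcal{G}_{u-1}$-measurable. The pair $(X_u,W_u)$ is independent of $\mathcal{G}_{u-1}$, and so are the instances of all sample rounds. Let $s_j$ be the first round of stage $j$, with $s_j=\infty$ if the stage is never reached.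

\subsection{Accuracy of the estimates}

Call stage $j$ \emph{accurate} if $|\hat p^{\,j}_k(V_j)-p_k(V_j)|\le\theta_k/40$ for $1\le k\le d$. Call a point $x$ \emph{accurate for stage $j$} if $|\hat p^{\,j}_k((V_j)_{x,y})-p_k((V_j)_{x,y})|\le\theta_k/40$ for $1\le k\le d$ and $y\in\{0,1\}$. Let $\Gamma$ be the event that for every $j\le J$ and every $u\le2^\ell$ with $s_j\le u$, stage $j$ is accurate and $X_u$ is accurate for stage $j$. We ask for accuracy only at the instances that arrive, not at all $x$, so a union bound suffices.

\begin{lemma}\label{lem:gamma}
Let $\eta=\Pr(\Gamma^c)$. Then $\eta\le Ce^{-2\ell}$, and $A\eta$, $2^\ell\eta$ and $(J+1)(1+A)\eta$ are at most $C$.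
\end{lemma}

\begin{proof}
Hoeffding's inequality states that the average of $B$ independent variables with values in $[0,1]$ deviates from its mean by more than $\varepsilon$ with probability at most $2e^{-2B\varepsilon^2}$. Fix $j,u,k$. The event $\{s_j\le u\}$ and, on it, the class $V_j$ are determined by $U_0,\dots,U_{j-1}$ and the pairs $(X_v,W_v)$ with $v<u$ regular. These variables and $X_u$ are jointly independent of $U_j$. Conditionally on them, each of the three classes $V\in\{V_j,(V_j)_{X_u,0},(V_j)_{X_u,1}\}$ is fixed, and $\hat p^{\,j}_k(V)$ is an average of $B$ independent indicators with mean $p_k(V)$. With $\varepsilon=\theta_k/40\ge A^{-d}/40$ we have $2B\varepsilon^2\ge4\ell$. The union bound over the $(J+1)2^\ell d$ triples and three classes gives $\eta\le6d(J+1)2^\ell e^{-4\ell}$. By \eqref{eq:sizes} and $\ell\,2^\ell\le e^{2\ell}$ this is at most $Ce^{-2\ell}$. Each of the factors $A$, $2^\ell$, $(J+1)(1+A)$ is at most $C\ell\,2^\ell\le Ce^{2\ell}$.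
\end{proof}

The next lemma is deterministic. The estimated ratios are within $1/20$ of the true ones, so the threshold $3/4$ becomes $0.7$ when a level abstains and $0.8$ when it votes.

\begin{lemma}\label{lem:facts}
Let stage $j$ be accurate, and write $V=V_j$, $\kappa=\kappa_j$, $p_k=p_k(V)$, $\hat p_k=\hat p^{\,j}_k(V)$.
\begin{enumerate}
\item[(i)] For $0\le k<\kappa$: $p_k\ge\theta_k/2$ and $p_k/2\le\hat p_k\le2p_k$.
\item[(ii)] If $\kappa\le d$, then $p_\kappa\le2\theta_\kappa$.
\end{enumerate}
If moreover $x$ is accurate for stage $j$ and $0\le k<\kappa$, then:
\begin{enumerate}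
\item[(iii)] If $g_{j,k}(x)=*$, then $x\in D_k(V)$.
\item[(iv)] If $g_{j,k}(x)\notin\{*,f(x)\}$, then $p_k(V_{x,f(x)})\le\frac45\,p_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
All estimates at level $0$ are exact, so the accuracy inequalities hold for $k=0$ as well. (i) From $\hat p_k\ge\theta_k$ we get $p_k\ge\theta_k-\theta_k/40\ge\theta_k/2$, and then $|\hat p_k-p_k|\le\theta_k/40\le p_k/20$. (ii) From $\hat p_\kappa<\theta_\kappa$ we get $p_\kappa<\theta_\kappa+\theta_\kappa/40$.

For (iii) and (iv) fix $y$, write $p'=p_k(V_{x,y})\le p_k$ and $\hat p{}'=\hat p^{\,j}_k(V_{x,y})$, and let $a_y=p'/p_k$. Then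
\[
|\hat p{}'p_k-p'\hat p_k|\le|\hat p{}'-p'|\,p_k+p'\,|p_k-\hat p_k|\le2\cdot\frac{\theta_k}{40}\,p_k ,
\]
and dividing by $\hat p_kp_k\ge\theta_kp_k$ gives $|\hat a_y-a_y|\le1/20$. (iii) If $\hat a_0,\hat a_1>3/4$, then $a_0,a_1>0.7$, and \eqref{eq:incl} gives $s_k(V,x)\ge(0.7+0.7-1)p_k=0.4\,p_k$. (iv) The vote went to the label other than $f(x)$, so $\hat a_{f(x)}$ is the smaller ratio, and it is at most $3/4$ because the level did not abstain. Hence $a_{f(x)}\le4/5$.
\end{proof}

\begin{lemma}\label{lem:detections}
On $\Gamma$, if the $i$-th detection at level $k$ among rounds $u\le2^\ell$ occurs in stage $j$, then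
\begin{equation}\label{eq:decay}
\tfrac12A^{-d}\le p_k(V_j)\le(4/5)^{i-1}.
\end{equation}
Hence on $\Gamma$ there are at most $J_0$ detections at each level, and no overflow occurs.
\end{lemma}

\begin{proof}
A detection at level $k$ in stage $j$ has $1\le k<\kappa_j$, so Lemma~\ref{lem:facts}(i) gives $p_k(V_j)\ge\theta_k/2\ge A^{-d}/2$. The sequence $p_k(V_0),p_k(V_1),\dots$ starts at most at $1$, is nonincreasing, and by Lemma~\ref{lem:facts}(iv) is multiplied by at most $4/5$ at each level-$k$ detection. This proves \eqref{eq:decay}, which gives $(5/4)^{i-1}\le2A^d$, that is, $i\le J_0$. The total number of detections is at most $dJ_0=J$, while overflow is the $(J+1)$-st detection.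
\end{proof}

\subsection{Queries}

The warm-up makes $\min(m,\tau)$ queries and the counted sample rounds at most $\tau/A$. It remains to show that a regular round $u$ is queried with probability at most $C/A$. Conditioning on $\Gamma$ would change the law of $X_u$. We therefore use $\Gamma$ only to confine a query to an event described by true probabilities, and we bound that event given $\mathcal{G}_{u-1}$.

Let $\mathcal{E}_u\in\mathcal{G}_{u-1}$ be the event that no overflow occurred before round $u$ and the stage $j$ running at $u$ is accurate. Write $\kappa=\kappa_j$, $p_k=p_k(V_j)$ and $D_k=D_k(V_j)$. If $\Gamma$ holds and round $u$ is queried, then $\mathcal{E}_u$ holds and $X_u$ is accurate for stage $j$, so by Lemma~\ref{lem:facts}(iii) one of the following occurs: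
\begin{enumerate}
\item[(Q1)] $X_u\in D_{\kappa-1}$ (when $X_u\in R_j$, all levels below $\kappa$ abstain);
\item[(Q2)] for some $1\le k<\kappa$, $X_u\in D_0\cap\dots\cap D_{k-1}$ and $W_u\le q_{j,k}$ (when $k_j(X_u)=k$).
\end{enumerate}
Work on $\mathcal{E}_u$, given $\mathcal{G}_{u-1}$. Parts (i) and (ii) of Lemma~\ref{lem:facts} apply, and $p_k>0$ for $k<\kappa$.

For (Q1), inequality \eqref{eq:markov} bounds the probability by $2.5\,p_\kappa/p_{\kappa-1}$. If $\kappa=d+1$ this is $0$. If $\kappa\le d$ it is at most $2.5\cdot2\theta_\kappa/(\theta_{\kappa-1}/2)=10/A$.

For (Q2) with a given $k$, inequality \eqref{eq:markov} gives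
\[
P(D_0\cap\dots\cap D_{k-1})\le2.5\min_{1\le i\le k}\frac{p_i}{p_{i-1}}\le2.5\Bigl(\prod_{i=1}^k\frac{p_i}{p_{i-1}}\Bigr)^{1/k}=2.5\,p_k^{1/k},
\]
since $p_0=1$. Also $q_{j,k}\le1/\bigl(A(p_k/2)^{1/k}\bigr)\le2/(Ap_k^{1/k})$. As $W_u$ is independent of $X_u$, the probability is at most the product, $5/A$.

Therefore $\Pr[\text{query at }u]\le\eta+(10+5d)/A\le C/A$ by Lemma~\ref{lem:gamma}. Summing over the at most $\tau$ counted regular rounds proves the query bound.

\subsection{Mistakes}

Every mistake in the first $\tau$ rounds is of one of five kinds.

\paragraph{(a) Warm-up.} By Lemma~\ref{lem:oi}, round $t$ is a mistake with probability at most $d/t$, and $t\le\tau\le2^\ell$. The sum is at most $d(1+\ell)$.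

\paragraph{(b) After overflow.} There are at most $2^\ell$ rounds, and overflow implies $\Gamma^c$ by Lemma~\ref{lem:detections}. The expectation is at most $2^\ell\eta\le C$.

\paragraph{(c) Regular rounds before overflow with $X_u\notin R_j$.} We bound these over all $u\le2^\ell$. At level $0$ there are no mistakes: the ratios $\hat a_y$ are the indicators of $(V_j)_{x,y}\ne\emptyset$, so $g_{j,0}(x)=y$ means that all members of $V_j$, among them $f$, take the value $y$ at $x$.

Let $k\ge1$, and let $M_u$ be the event of a \emph{level-$k$ mistake} at $u$: no overflow before $u$, $X_u\notin R_j$, $k_j(X_u)=k$ and $g_{j,k}(X_u)\ne f(X_u)$. The event $M_u$ and, on it, the rate $q_{j,k}>0$ are determined by $\mathcal{G}_{u-1}$ and $X_u$. A level-$k$ detection occurs at $u$ exactly when $M_u$ holds and $W_u\le q_{j,k}$, and $W_u$ is independent of $(\mathcal{G}_{u-1},X_u)$. Hence $\Pr(M_u)=\mathbb{E}\bigl[\mathbf{1}[\text{level-$k$ detection at }u]/q_{j,k}\bigr]$, and summing over $u$,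
\[
\mathbb{E}[\text{number of level-$k$ mistakes}]=\mathbb{E}\sum_{\text{level-$k$ detections}}\bigl(1+A\,\hat p^{\,j}_k(V_j)^{1/k}\bigr).
\]
This identity is unconditional; we now bound the sum pathwise. On $\Gamma$, Lemma~\ref{lem:facts}(i) and \eqref{eq:decay} give $\hat p^{\,j}_k(V_j)^{1/k}\le2(4/5)^{(i-1)/k}$ at the $i$-th detection, so the sum is at most
\[
J_0+\frac{2A}{1-(4/5)^{1/d}}\le CA .
\]
Off $\Gamma$ there are at most $J+1$ detections, each contributing at most $1+A$, which adds at most $(J+1)(1+A)\eta\le C$ to the expectation. Summing over $k\le d$ gives the bound $CA$.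

\paragraph{(d) Sample rounds before overflow with $X_u\notin R_j$.} No detection happens at these rounds, so the argument of (c) does not apply to them; we compare each with the next round. Let $u$ be a counted sample round. Then $u+1\le2^\ell$ is regular because $A\ge2$, it lies in the same stage, and $\mathcal{G}_u=\mathcal{G}_{u-1}$. A mistake outside $R_j$ at $u$, respectively $u+1$, means that $X_u$, respectively $X_{u+1}$, lies in the $\mathcal{G}_{u-1}$-measurable set $\{x\notin R_j:g_{j,k_j(x)}(x)\ne f(x)\}$. Both instances have law $P$ given $\mathcal{G}_{u-1}$, so the two probabilities are equal, and (c) gives the bound $CA$.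

\paragraph{(e) Rounds before overflow with $X_u\in R_j$.} We want to apply Lemma~\ref{lem:region} to the training set \eqref{eq:training}. The difficulty is that the survival of stage $j$ until round $u$ carries information about the instances of that stage. But detections happen outside $R_j$, so this information can only make $R_j$ more likely, and it does not change the law inside $R_j$.

Fix $j$ and $s\le u$, and condition on $\mathcal{G}_{s-1}$ on the event $\{s_j=s\}\in\mathcal{G}_{s-1}$. Then $R=R_j$ and the detection set
\[
\Delta=\{(x,w):\ x\notin R,\ k_j(x)\ge1,\ g_{j,k_j(x)}(x)\ne f(x),\ w\le q_{j,k_j(x)}\}\subseteq R^c\times[0,1]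
\]
are fixed. The instances $X_v$ of sample rounds $v<s$ and the pairs $(X_v,W_v)$ with $v\ge s$ are independent of $\mathcal{G}_{s-1}$ and of each other. Stage $j$ is running at $u$ if and only if $(X_v,W_v)\notin\Delta$ for all regular $v\in[s,u-1]$. Condition further on this event, when it has positive probability. It is a product event, so the instances $X_v$ of sample rounds $v<s$, the instances $X_v$ with $s\le v<u$, and $X_u$ remain independent. Those of sample rounds, and $X_u$, keep the law $P$. For regular $v\in[s,u-1]$ and $E\subseteq R$, the event $X_v\in E$ implies $(X_v,W_v)\notin\Delta$, so it now has probability $P(E)/(1-\delta)$, where $\delta$ is the measure of $\Delta$ under the product of $P$ and Lebesgue measure. The training set \eqref{eq:training} consists exactly of the points in $R$ among these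
\[
n(s,u)=\lfloor(s-1)/A\rfloor+(u-s)
\]
candidates. Lemma~\ref{lem:region}, with $c_i\in\{1,1/(1-\delta)\}$, bounds the conditional probability of a mistake in $R$ at round $u$ by $d/(n(s,u)+1)$.

Multiply by the probability that stage $j$ started at $s$ and is running at $u$, and sum over $j,s,u$. The expected number of mistakes of kind (e) is at most $\mathbb{E}\sum_ud/(n(s(u),u)+1)$, where the sum is over the rounds $u\le2^\ell$ before overflow and $s(u)$ is the start of the stage running at $u$. We bound this sum pathwise. Let a stage occupy the rounds $s,\dots,e$ with $e\le2^\ell$, and put $a=\lfloor(s-1)/A\rfloor$, so that $a+1=\lceil s/A\rceil\ge s/A$. Comparing with $\int_{a+1}^{a+1+e-s}dx/x$,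
\[
\sum_{u=s}^e\frac1{a+1+u-s}\le1+\ln\Bigl(1+\frac{e-s}{a+1}\Bigr)\le1+\ln\frac{s+A(e-s)}s\le1+\ln A+\ln\frac es ,
\]
where the last step uses $s+A(e-s)\le Ae$. There are at most $J+1$ stages. Each starts after the previous one ends, so the product of the ratios $e/s$ is at most $2^\ell$. By \eqref{eq:sizes} the total is at most
\[
d\bigl[(J+1)(1+\ln A)+\ell\bigr]\le C(\ln^2A+\ell)\le C(A+\ell).
\]

Adding (a)--(e) proves the mistake bound, and with it Proposition~\ref{prop:epoch}. \qed

\begin{remark}[the hypotheses]
Finite VC dimension enters through Lemma~\ref{lem:oi}, through $p_{d+1}=0$ in (Q1), and through the number of levels. Without it no uniform bound holds: if $\mathcal{H}$ shatters $2T$ points, take $P$ uniform on them and a uniformly random labeling; each $X_t$ with $t\le T$ is new with probability more than $1/2$, and then any prediction errs with probability $1/2$, so $\sup_{P,f}\mathcal{M}_T\ge T/4$. The assumption $f\in\mathcal{H}$ gives $f\in V_j$, hence $p_0(V_j)=1$ in (Q2) and the absence of mistakes at level $0$, and it is needed in Lemma~\ref{lem:oi}. The condition $A\ge2$ is used in \eqref{eq:sizes} and (d), and $A\le2^\ell$ in \eqref{eq:sizes}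 and Lemma~\ref{lem:gamma}.
\end{remark}

\section{From epochs to all horizons}\label{sec:upper}

Each fresh run of $\mathsf{E}(\ell,A)$ costs order $\ell+A$ mistakes, so the values of $\ell$ and $A$ should grow geometrically, which makes the epoch lengths doubly exponential. This is the schedule on which the prefix strategy of Section~\ref{sec:difficulty} failed. It succeeds now because the warm-up is only polylogarithmic in the epoch length and the remaining queries are spread evenly.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $d=0$ was settled in Section~\ref{sec:conventions}. Let $T_i=2^{2^i}$ for $i\ge0$. In rounds $1$ and $2$ predict $0$ and query. In the rounds $T_i<t\le T_{i+1}$ run a fresh copy of $\mathsf{E}(\ell_i,A_i)$ with $\ell_i=A_i=2^{i+1}$. This epoch has fewer than $T_{i+1}=2^{\ell_i}$ rounds, and $2\le A_i\le2^{\ell_i}$, so Proposition~\ref{prop:epoch} applies. The algorithm depends only on $\mathcal{H}$.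

For $T=2$ both costs are at most $2$. Let $T_I<T\le T_{I+1}$, so that $2^I<\log_2T\le2^{I+1}$. Then
\[
\mathcal{M}_T\le2+C\sum_{i\le I}2^{i+2}\le C\,2^I\le C\log_2T .
\]
For the queries, let $m_i$ be the warm-up length in epoch $i$. Epoch $i<I$ has at most $T_{i+1}$ rounds, and at most $T$ rounds of epoch $I$ count, so
\[
\mathcal{Q}_T\le2+\sum_{i\le I}m_i+C\sum_{i<I}\frac{T_{i+1}}{2^{i+1}}+C\,\frac T{2^{I+1}} .
\]
We bound each term by $CT/\log_2T$. The first is, since $T\ge\log_2T$. By \eqref{eq:sizes}, $m_i\le C\ell_i^{2d+2}$, so $\sum_{i\le I}m_i\le C(2^{I+1})^{2d+2}\le C(\log_2T)^{2d+2}$, and $(\log_2T)^{2d+3}\le CT$. The last term is at most $CT/\log_2T$ because $2^{I+1}\ge\log_2T$. The middle sum is empty if $I=0$. If $I\ge1$, its term with $i=I-1$ is $T_I/\log_2T_I\le T/\log_2T$, since $x/\log_2x$ is increasing for $x\ge e$ and $T_I\ge4$. The terms with $i\le I-2$ total at most $T_{I-1}\sum_{i\ge0}2^{-i-1}=\sqrt{T_I}\le\sqrt T\le CT/\log_2T$.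
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tradeoff}]
Run $\mathsf{E}(\ell,A)$ with $\ell=\lceil\log_2T\rceil$. Since $T\ge4$ and $A$ is an integer with $\log_2T\le A\le T$, we have $2\le\ell\le A\le2^\ell$. By \eqref{eq:sizes}, $m\le C\ell A^{2d}\ln A\le CA^{2d+2}\le CT/A$, where the last step uses $A^{2d+3}\le T$. Proposition~\ref{prop:epoch} with $\tau=T$ gives $\mathcal{M}_T\le C(\ell+A)\le CA$ and $\mathcal{Q}_T\le m+CT/A\le CT/A$.
\end{proof}

\begin{remark}
The upper restriction on $A$ comes from the warm-up length $m$. If only the time $T$ matters, the prefix strategy of Section~\ref{sec:difficulty} gives $\mathcal{M}_T\le d(1+\ln T)+dA\le3dA$ and $\mathcal{Q}_T\le2T/A$ whenever $\log_2T\le A\le T$. What the epoch procedure adds is the bound $m+C\tau/A$ on the queries at every intermediate time $\tau\le T$.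
\end{remark}

\section{Lower bounds}\label{sec:lower}

The class $\mathcal{H}_0$ places two obstructions side by side. Thresholds force $\log T$ mistakes however many labels are seen. Singletons force queries: to avoid many mistakes on a hidden positive point, the algorithm must test most frequently occurring points even when the target is $0$. We equip $[0,1]$ with the Borel $\sigma$-field and $\mathbb{N}$ with the power set. The convention of Section~\ref{sec:conventions} holds, since realizability of a labeling is described by finitely many equalities and inequalities between the points.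

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{VC dimension.} A point of $\mathbb{N}$ is shattered by its singleton and the zero function. No pair is shattered: for $x<x'$ in $[0,1]$ the pattern $(1,0)$ is not realized, and no member of $\mathcal{H}_0$ equals $1$ at two distinct points of $\mathbb{N}$, or at a point of $[0,1]$ and a point of $\mathbb{N}$.

\emph{Part (1).} Let $P$ be uniform on $[0,1]$ and let the target be the threshold at a uniformly random $\theta$, independent of the instances and of the internal randomness. The prediction in round $t$ is a function of $X_1,\dots,X_t$, the labels $Y_1,\dots,Y_{t-1}$ and the internal randomness. Given all of these, $\theta$ is uniform on the gap $(l,r)$, where $l$ is the largest point of $X_1,\dots,X_{t-1}$ with label $0$ and $r$ the smallest with label $1$ (with $l=0$ or $r=1$ if there is none). If $X_t\in(l,r)$, then $Y_t=1$ with conditional probability $(X_t-l)/(r-l)$, so any prediction errs with conditional probability at least $\min(X_t-l,r-X_t)/(r-l)$. Given $l$, $r$ and $X_t\in(l,r)$, the point $X_t$ is uniform on the gap and this ratio has mean $\int_0^1\min(z,1-z)\,dz=1/4$. The event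 $X_t\in(l,r)$ says that $X_t$ and $\theta$ are adjacent in the ordering of the $t+1$ i.i.d.\ uniform points $\theta,X_1,\dots,X_t$. Exactly $t$ of the $\binom{t+1}2$ pairs are adjacent, so by symmetry the event has probability $2/(t+1)$. Thus round $t$ is a mistake with probability at least $1/(2(t+1))$ on average over $\theta$. Summing over $t$ bounds the average of $\mathcal{M}_T$ over $\theta$ from below, and the supremum is at least the average. Finally $\sum_{t=1}^T1/(t+1)\ge\int_2^{T+2}dx/x=\ln\frac{T+2}2$.

\emph{Part (2).} Let $N=\lfloor T/(4M)\rfloor\ge1$, let $P$ be uniform on an $N$-element subset of $\mathbb{N}$, identified with $\{1,\dots,N\}$, and let $\lambda=T/N\ge4M\ge4$. Each point occurs $\lambda$ times on average, more often than the mistake budget allows it to be misjudged. Write $\mathcal{M}_T(f)$ and $\mathcal{Q}_T(f)$ for the costs with target $f$. Run the algorithm for $T$ rounds with target $0$. For $x\le N$ let $K_x$ be the number of occurrences of $x$, let $Z_x$ be the number of occurrences of $x$ at which $1$ is predicted, and let $E_x$ be the event that some occurrence of $x$ is queried.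

Run the algorithm also with target $\mathbf{1}_{\{x\}}$, on the same instances and internal randomness. On $E_x^c$ the two runs coincide, by induction on the rounds: every label revealed so far belongs to a point other than $x$, where both targets vanish. So on $E_x^c$ the second run errs at the $K_x-Z_x$ occurrences of $x$ with prediction $0$, and
\[
M\ge\mathcal{M}_T(\mathbf{1}_{\{x\}})\ge\mathbb{E}\bigl[(K_x-Z_x)\mathbf{1}_{E_x^c}\bigr]\ge\mathbb{E}\bigl[K_x\mathbf{1}_{E_x^c}\bigr]-\mathbb{E}Z_x .
\]
Sum over $x\le N$ and use $\sum_x\mathbb{E}Z_x=\mathcal{M}_T(0)\le M$. This gives $\sum_x\mathbb{E}[K_x\mathbf{1}_{E_x^c}]\le(N+1)M\le2NM\le T/2$. Since $\sum_xK_x=T$, it follows that $\sum_x\mathbb{E}[K_x\mathbf{1}_{E_x}]\ge T/2$.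

The variable $K_x$ is binomial with mean $\lambda$ and variance at most $\lambda$, so $\mathbb{E}K_x^2\le\lambda+\lambda^2\le2\lambda^2$. The number of distinct points queried is at most the number of queries, so $\sum_x\Pr(E_x)\le\mathcal{Q}_T(0)$. Two applications of the Cauchy--Schwarz inequality give
\[
\frac T2\le\sum_{x\le N}\sqrt2\,\lambda\sqrt{\Pr(E_x)}\le\sqrt2\,\lambda\Bigl(N\sum_{x\le N}\Pr(E_x)\Bigr)^{1/2}\le\sqrt2\,\frac TN\sqrt{N\,\mathcal{Q}_T(0)} .
\]
Squaring, $1/4\le2\mathcal{Q}_T(0)/N$, so $\mathcal{Q}_T(0)\ge N/8$. Since $\lfloor z\rfloor\ge z/2$ for $z\ge1$, we have $N\ge T/(8M)$, and $\mathcal{Q}_T(0)\ge T/(64M)$.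
\end{proof}

\begin{thebibliography}{1}

\bibitem{selective}
\emph{Toward a General Theory of Online Selective Sampling: Trading Off Mistakes and Queries},
\texttt{https://web.ics.purdue.edu/\textasciitilde{}hanneke/docs/2021/selective-sampling.pdf}.

\end{thebibliography}
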